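\title{Bounded-memory strategies in the countable-finite game can fail at $\aleph_\omega$}

\begin{abstract}
In the countable-finite game on an infinite set $S$, player ONE chooses a strictly increasing sequence of countable subsets of $S$, and player TWO tries to cover their union by answering each move with a finite set. The Countable-Finite conjecture asserts that on every infinite set TWO has a winning strategy that depends only on the two most recent moves of ONE. We show that if there is a 2-huge cardinal, then in some forcing extension there is a set on which, for every $k$, TWO has no winning strategy depending only on the $k$ most recent moves of ONE. If GCH also holds, the extension can be chosen so that this happens for all sets of size at least $\aleph_\omega$. Together with a consistency result of Koszmider, this makes the conjecture independent of ZFC, provided that a 2-huge cardinal is consistent.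
\end{abstract}

\section{The game and the results}\label{sec:intro}

Let $S$ be an infinite set. The \emph{countable-finite game} on $S$ is played by ONE and TWO in innings $n=1,2,\dots$. In inning $n$, ONE chooses a countable set $O_n\subseteq S$, and then TWO chooses a finite set $T_n\subseteq S$. ONE must obey the rule $O_n\subsetneq O_{n+1}$. TWO wins the play if $\bigcup_nO_n\subseteq\bigcup_nT_n$; otherwise ONE wins. This is the monotonic game $MG([S]^{<\aleph_0})$ on the ideal of finite subsets of $S$: TWO plays in the ideal, and ONE plays in its $\sigma$-completion, the $\sigma$-ideal of countable sets.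

With full memory TWO wins easily. Write each countable set $O$ as an increasing union of finite sets $O(1)\subseteq O(2)\subseteq\cdots$ and play $T_n=O_1(n)\cup\dots\cup O_n(n)$. This strategy uses the number of the inning and all earlier moves of ONE. The question is how much of that information TWO needs.

For $k\ge1$, a \emph{$k$-tactic} for TWO on $S$ is a function $F$ that assigns a finite subset of $S$ to each strictly increasing sequence of length at most $k$ of countable subsets of $S$. TWO follows $F$ by playing $T_n=F(O_1,\dots,O_n)$ for $n\le k$ and $T_n=F(O_{n-k+1},\dots,O_n)$ for $n\ge k$. Thus a 2-tactic gives $T_1=F(O_1)$ and $T_{n+1}=F(O_n,O_{n+1})$. A tactic is \emph{winning} if TWO wins every play in which TWO follows it.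

\begin{lemma}\label{lem:mono}
If TWO has a winning $k$-tactic on $S$, then TWO has a winning $(k+1)$-tactic on $S$, and a winning $k$-tactic on every infinite set $S_0$ with $|S_0|\le|S|$.
\end{lemma}

\begin{proof}
For the first claim, ignore the oldest argument of a sequence of length $k+1$. For the second, a tactic can be transported along a bijection, so let $S_0\subseteq S$. The moves of ONE on $S_0$ are legal on $S$, so intersecting the values of a winning $k$-tactic with $S_0$ gives a winning $k$-tactic on $S_0$.
\end{proof}

The following conjecture is posed in \cite{OPT2}.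

\begin{quote}
\textbf{Countable-Finite conjecture.} For every infinite set $S$, TWO has a winning 2-tactic in the countable-finite game on $S$.
\end{quote}

Two results of Koszmider, which we quote without proof, speak in its favor.

\begin{theorem}[Koszmider]\label{thm:kosz}
\begin{enumerate}
\item[(i)] If $S$ is infinite and $|S|<\aleph_\omega$, then TWO has a winning 2-tactic on $S$.
\item[(ii)] It is consistent relative to ZFC that TWO has a winning 2-tactic on every infinite set.
\end{enumerate}
\end{theorem}

So the conjecture cannot be refuted in ZFC, and the problem is whether ZFC proves it. We show that it does not, granted a large cardinal. A cardinal $\kappa$ is \emph{2-huge} if there is an elementary embedding $j:V\to M$ into a transitive class $M$ such that $\kappa$ is the critical point of $j$ (the least ordinal moved) and $M$ is closed under sequences of length $j(j(\kappa))$.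

\begin{theorem}\label{thm:A}
If there is a 2-huge cardinal, then in some forcing extension there is an infinite set $S$ such that for no $k$ does TWO have a winning $k$-tactic on $S$. In particular the Countable-Finite conjecture fails there. Hence the consistency of ZFC with a 2-huge cardinal implies the consistency of ZFC with the negation of the conjecture.
\end{theorem}

\begin{theorem}\label{thm:B}
If GCH holds and there is a 2-huge cardinal, then in some forcing extension, for every $k$ and every $S$ with $|S|\ge\aleph_\omega$, TWO has no winning $k$-tactic on $S$. In that extension TWO has a winning 2-tactic on an infinite set $S$ if and only if $|S|<\aleph_\omega$.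
\end{theorem}

By Theorems~\ref{thm:A} and~\ref{thm:kosz}(ii), the conjecture is independent of ZFC if ZFC with a 2-huge cardinal is consistent; nothing else is assumed for this conclusion. We do not determine the exact consistency strength of the failure of the conjecture.

Section~\ref{sec:small} treats $\aleph_0$ and $\aleph_1$ by hand. Section~\ref{sec:ranks} extracts from any winning tactic a system of ordinal-valued functions that decrease modulo finite sets. Sections~\ref{sec:stab} and~\ref{sec:principle} show that, under a principle about chains of elementary submodels, no such system exists after a singular cardinal $\mu$ is made countable. Section~\ref{sec:huge} derives the principle from a 2-huge cardinal, and Section~\ref{sec:alephomega} moves the counterexample down to $\aleph_\omega$.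

Throughout, \emph{almost all} means all but finitely many, and $[X]^\gamma$ is the set of subsets of $X$ of cardinality $\gamma$.

\section{The smallest sets}\label{sec:small}

One move of memory is never enough, and this is why the conjecture concerns 2-tactics.

\begin{example}\label{ex:one}
\emph{TWO has no winning 1-tactic on any infinite set.} By Lemma~\ref{lem:mono} it suffices to take $S=Z\cup\mathbb Q$ with $Z$ countably infinite and disjoint from $\mathbb Q$. Let $F$ be a 1-tactic. For real $t$ put $O_t=Z\cup\{q\in\mathbb Q:q<t\}$ and choose $\zeta_t\in Z\setminus F(O_t)$. Some $\zeta$ equals $\zeta_t$ for all $t$ in an uncountable set $A$. The set $A$ contains a sequence $t_1<t_2<\cdots$: otherwise every nonempty subset of $A$ has a largest element, so every nonminimal point of $A$ has an immediate predecessor in $A$, which gives uncountably many disjoint open intervals. In the play $O_{t_1}\subsetneq O_{t_2}\subsetneq\cdots$ the point $\zeta$ is never covered.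
\end{example}

With two moves in view, TWO sees a new point of $O_{n+1}\setminus O_n$, and on a countable set this point can replace the number of the inning. On $S=\omega$ let $F(O)=\emptyset$ and $F(O,O')=\{0,1,\dots,\min(O'\setminus O)\}$. The numbers $\min(O_{n+1}\setminus O_n)$ are pairwise distinct, hence unbounded, so TWO covers $\omega$. On $\omega_1$ a second device is needed, and it is the central object of this paper.

\begin{example}\label{ex:omega1}
\emph{A winning 2-tactic on $\omega_1$.} We first construct finite-to-one functions $r_\alpha:\alpha\to\omega$ for $\alpha<\omega_1$ such that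
\[
\alpha<\beta\ \Longrightarrow\ r_\beta(\xi)<r_\alpha(\xi)\text{ for almost all }\xi<\alpha .
\]
Given $r_\alpha$ for $\alpha<\beta$, where $\beta>0$, enumerate $\beta=\{\alpha_i:i<\omega\}$, with repetitions if necessary, and let
\[
E_m=\{\alpha_0,\dots,\alpha_m\}\cup\bigcup_{i\le m}\{\xi<\alpha_i:r_{\alpha_i}(\xi)\le m+1\}.
\]
The sets $E_m$ are finite and increase to $\beta$. Let $r_\beta(\xi)$ be the least $m$ with $\xi\in E_m$; this function is finite-to-one. If $\xi<\alpha_i$ and $\xi\notin E_i$, then $n=r_\beta(\xi)$ satisfies $n-1\ge i$ and $\xi\notin E_{n-1}$, so $r_{\alpha_i}(\xi)>n$.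

For countable $O\subseteq\omega_1$ let $\gamma(O)$ be the least ordinal that includes $O$. Put $F(O)=\emptyset$, and for $O\subsetneq O'$ with $\alpha=\gamma(O)$ and $\beta=\gamma(O')$ put
\[
F(O,O')=\begin{cases}\{\xi<\alpha:r_\alpha(\xi)\le r_\alpha(\min(O'\setminus O))\}&\text{if }\alpha=\beta,\\ \{\xi<\alpha:r_\beta(\xi)\ge r_\alpha(\xi)\}&\text{if }\alpha<\beta.\end{cases}
\]
Both sets are finite. Consider a play, and let $\gamma_n=\gamma(O_n)$. If $\gamma_n$ is eventually equal to $\gamma$, then $r_\gamma$ is unbounded on the distinct points $\min(O_{n+1}\setminus O_n)$, and the first clause covers all of $\gamma$. Otherwise suppose that $\zeta\in O_n$ is never covered. By the second clause, the number $r_{\gamma_m}(\zeta)$, for $m\ge n$, drops whenever $\gamma_{m+1}>\gamma_m$, and it is unchanged otherwise. It cannot drop infinitely often.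
\end{example}

The value $r_{\gamma(O)}(\zeta)$ is a countdown attached to the point $\zeta$: at each move that raises $\gamma$, TWO covers the finitely many points whose countdown fails to drop. Theorem~\ref{thm:kosz} says that TWO still wins at every $\aleph_n$, and consistently everywhere, so one would guess that countdowns can always be organized. To refute this we first show that countdowns are unavoidable.

\section{From a tactic to descending ranks}\label{sec:ranks}

Recall that if a relation $\to$ on a set $X$ has no infinite path $x_0\to x_1\to\cdots$, then it has a \emph{rank function} $\rho:X\to\mathrm{Ord}$, given by $\rho(x)=\sup\{\rho(x')+1:x\to x'\}$. Thus $x\to x'$ implies $\rho(x')<\rho(x)$. The range of $\rho$ is an ordinal of cardinality at most $|X|$, so all ranks are below $|X|^+$.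

For a winning 2-tactic $F$ the countdown is found as follows. Fix a point $\zeta$, and for countable sets $y\subsetneq z$ containing $\zeta$ write $y\to_\zeta z$ if $\zeta\notin F(y)\cup F(y,z)$. An infinite path is a play in which $\zeta$ is never covered, so there is none, and each $y\ni\zeta$ has a rank $r_y(\zeta)$. As $F(y)\cup F(y,z)$ is finite, $y\subsetneq z$ implies $r_z(\zeta)<r_y(\zeta)$ for almost all $\zeta\in y$. For a $k$-tactic, the position of the game is a $(k-1)$-tuple of sets. To index ranks by single sets, we attach to each set a canonical tuple.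

Let $\nu$ be an ordinal. For $y\subseteq\nu$ with $\nu\setminus y$ infinite and $i<\omega$, let $y^{(i)}$ be the union of $y$ with the $i$ least elements of $\nu\setminus y$. So $y=y^{(0)}\subsetneq y^{(1)}\subsetneq\cdots$.

\begin{definition}\label{def:desc}
Let $k\ge2$ and let $\mathcal D$ be a family of subsets of $\nu$ with infinite complement, closed under $y\mapsto y^{(1)}$. A \emph{$k$-descending system} on $\mathcal D$ is a family of functions $r_y:y\to\mathrm{Ord}$, for $y\in\mathcal D$, such that for all $y,z\in\mathcal D$
\begin{equation}\label{eq:desc}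
y^{(k-1)}\subseteq z\ \Longrightarrow\ r_z(\zeta)<r_y(\zeta)\text{ for almost all }\zeta\in y .
\end{equation}
\end{definition}

\begin{lemma}\label{lem:ranks}
Let $\nu$ be uncountable, let $k\ge2$, and let $\mathcal D$ be a nonempty family of countable subsets of $\nu$ closed under $y\mapsto y^{(1)}$. If TWO has a winning $k$-tactic on $\nu$, then there is a $k$-descending system on $\mathcal D$ with values below $|\mathcal D|^+$.
\end{lemma}

\begin{proof}
Let $F$ be a winning $k$-tactic. For $\zeta<\nu$ let $X_\zeta$ be the set of tuples $(y_1,\dots,y_{k-1})$ from $\mathcal D$ with $\zeta\in y_1\subsetneq\dots\subsetneq y_{k-1}$. For such a tuple and $y_k\in\mathcal D$ with $y_{k-1}\subsetneq y_k$, put $(y_1,\dots,y_{k-1})\to_\zeta(y_2,\dots,y_k)$ if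
\[
\zeta\notin F(y_1,\dots,y_k)\cup\bigcup_{1\le i<k}F(y_1,\dots,y_i).
\]
An infinite path is given by a sequence $y_1\subsetneq y_2\subsetneq\cdots$ with $\zeta\in y_1$. Its first step says that $\zeta$ is not covered in innings $1,\dots,k$ of the play $y_1,y_2,\dots$, and its $n$th step says that $\zeta\notin F(y_n,\dots,y_{n+k-1})$. So $\zeta$ is never covered, which is impossible. Let $\rho_{\bar y}(\zeta)$ be the rank of $\bar y\in X_\zeta$. Since $\mathcal D$ is infinite, $|X_\zeta|\le|\mathcal D|$ and the ranks are below $|\mathcal D|^+$. The displayed union is finite, so for $y_1\subsetneq\dots\subsetneq y_k$ in $\mathcal D$,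
\begin{equation}\label{eq:window}
\rho_{(y_2,\dots,y_k)}(\zeta)<\rho_{(y_1,\dots,y_{k-1})}(\zeta)\quad\text{for almost all }\zeta\in y_1 .
\end{equation}
Let $r_y(\zeta)=\rho_{(y^{(0)},\dots,y^{(k-2)})}(\zeta)$ for $\zeta\in y$. If $y^{(k-1)}\subseteq z$, then
\[
y^{(0)}\subsetneq\dots\subsetneq y^{(k-2)}\subsetneq z^{(0)}\subsetneq\dots\subsetneq z^{(k-2)}
\]
is a chain of $2k-2$ members of $\mathcal D$. It has $k-1$ blocks of $k$ consecutive terms, starting at $y^{(0)},\dots,y^{(k-2)}$, all supersets of $y$. Applying \eqref{eq:window} to these blocks in turn leads from the tuple of $y$ to the tuple of $z$ and loses only finitely many $\zeta\in y$. This is \eqref{eq:desc}.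
\end{proof}

The tool against descending systems is the Erd\H{o}s--Rado theorem $(2^{\aleph_0})^+\to(\aleph_1)^2_{\aleph_0}$: if $|I|>2^{\aleph_0}$ and the pairs from $I$ are colored with countably many colors, then all pairs from some uncountable subset of $I$ have the same color. We use it in the following form.

\begin{lemma}\label{lem:ER}
Let $Z$ be countable, let $I$ be a set of ordinals with $|I|>2^{\aleph_0}$, and let $w_\alpha:Z\to\mathrm{Ord}$ for $\alpha\in I$. Then there are $\alpha<\beta$ in $I$ with $w_\alpha(\zeta)\le w_\beta(\zeta)$ for all $\zeta\in Z$.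
\end{lemma}

\begin{proof}
Otherwise color each pair $\alpha<\beta$ by some $\zeta\in Z$ with $w_\beta(\zeta)<w_\alpha(\zeta)$. An infinite homogeneous set contains $\alpha_0<\alpha_1<\cdots$, and if its color is $\zeta$, then $w_{\alpha_0}(\zeta)>w_{\alpha_1}(\zeta)>\cdots$.
\end{proof}

The obstruction is now visible in its simplest form.

\begin{example}\label{ex:long}
\emph{If $2^{\aleph_0}\le\mu<\nu$ are cardinals, there is no $k$-descending system on $[\nu]^\mu$.} Choose $y_\alpha\in[\nu]^\mu$ for $\alpha<\mu^+$ with $y_\alpha^{(k-1)}\subseteq y_\beta$ for $\alpha<\beta$; this is possible because a union of at most $\mu$ sets of size $\mu$ has size $\mu$. Let $Z\subseteq y_0$ be countably infinite. Lemma~\ref{lem:ER} gives $\alpha<\beta$ with $r_{y_\alpha}\le r_{y_\beta}$ everywhere on $Z$, contrary to \eqref{eq:desc}.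
\end{example}

This does not apply to the game itself: a strictly increasing well-ordered chain of countable sets has length at most $\omega_1$, and the functions $r_\alpha$ of Example~\ref{ex:omega1} do descend along such a chain. The idea of the proof is to have it both ways. We make a large cardinal $\mu$ countable by forcing. The members of $[\nu]^\mu$, computed in the ground model $V$, become legal moves for ONE, while in $V$ they form chains long enough for Lemma~\ref{lem:ER}. The difficulty is that the ranks live in the extension, where these chains have length $\omega_1$; Lemma~\ref{lem:ER} can only be applied to functions in $V$.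

\section{Collapsing $\mu$: the ranks stabilize against ground-model functions}\label{sec:stab}

We use the following textbook facts on a forcing $\mathbb Q$ with largest element $1$, where $q\le p$ means that $q$ is stronger. A statement holds in $V[G]$ if and only if some $p\in G$ forces it. If $p$ forces that some element of a ground-model set $A$ has a property, then some $q\le p$ forces this for a specific $a\in A$; this applies to ordinals and to finite subsets of a ground-model set. If $1\Vdash\exists u\,\varphi(u)$, then $1\Vdash\varphi(\sigma)$ for some name $\sigma$ (the \emph{maximum principle}). If $\lambda$ is regular and all antichains of $\mathbb Q$ have size below $\lambda$ (the \emph{$\lambda$-c.c.}), then cardinals $\ge\lambda$ are preserved; in particular cardinals above $|\mathbb Q|$ are preserved. We omit the check on names of ground-model sets.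

For this section and the next, fix infinite cardinals $\kappa_n$ ($n<\omega$) and $\mu,\nu$ with
\begin{equation}\label{eq:params}
2^{\kappa_n}\le\kappa_{n+1},\qquad\mu=\sup_n\kappa_n,\qquad\nu>\mu .
\end{equation}
Let $P={}^{<\omega}\mu$ be the set of finite sequences from $\mu$, longer sequences being stronger. Then $|P|=\mu$, and the union of a generic filter maps $\omega$ onto $\mu$ by density. In $V$ let $\mathcal D=[\nu]^\mu$ and $\delta=(2^\nu)^+$. In an extension by $P$, the symbols $\mathcal D$ and $\delta$ keep their ground-model values.

\begin{lemma}\label{lem:name}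
Let $k\ge2$, and suppose that some $p\in P$ forces that TWO has a winning $k$-tactic on $\nu$. Then there is a name $\dot r$ such that $1$ forces that $\dot r$ is a $k$-descending system on $\mathcal D$ with values below $\delta$.
\end{lemma}

\begin{proof}
Let $G\subseteq P$ be generic. The map $s\mapsto p^\frown s$ is an isomorphism of $P$ onto $\{q:q\le p\}$, so the set $G'$ of initial segments of sequences $p^\frown s$ with $s\in G$ is a generic filter with $p\in G'$ and $V[G']=V[G]$. Hence TWO has a winning $k$-tactic on $\nu$ in $V[G]$. There $\nu$ is uncountable, and the members of $\mathcal D$ are countable. Also $|\mathcal D|\le(2^\nu)^V$, and the successor of $(2^\nu)^V$ is still $\delta$. Lemma~\ref{lem:ranks} gives a system as required in $V[G]$. Since $G$ was arbitrary, the maximum principle gives $\dot r$.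
\end{proof}

Fix $k\ge 2$ and a name $\dot r$ as in the conclusion of Lemma~\ref{lem:name}, and write $\dot r_y(\zeta)$ for its values. All that $V$ can do with $\dot r_y$ is to compare it with functions in $V$. For $Z\in[\nu]^{\aleph_0}$, $y\in\mathcal D$ with $y\supseteq Z$, and $w:Z\to\mathrm{Ord}$, all in $V$, let $L_Z(y,w)$ be the statement of the forcing language
\[
\text{``the set }\{\zeta\in Z:\dot r_y(\zeta)<w(\zeta)\}\text{ is infinite.''}
\]
It persists upward: by \eqref{eq:desc},
\begin{equation}\label{eq:up}
1\Vdash L_Z(y,w)\to L_Z(z,w)\qquad\text{whenever }z\in\mathcal D\text{ and }y^{(k-1)}\subseteq z .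
\end{equation}
So larger sets fall below more ground-model functions. The next lemma is what remains of Example~\ref{ex:long}: on a fixed $Z$, this process ends. Beyond some $y^*$ the ranks go on descending in the extension, but no function in $V$ detects it.

\begin{lemma}\label{lem:stab}
For each $Z\in[\nu]^{\aleph_0}$ there is $y^*\in\mathcal D$ with $y^*\supseteq Z$ such that for all $y\in\mathcal D$ with $y\supseteq Z$ and all $w:Z\to\mathrm{Ord}$ in $V$,
\[
1\Vdash L_Z(y,w)\to L_Z(y^*,w).
\]
\end{lemma}

\begin{proof}
Suppose that no $y^*$ works. We build an increasing sequence of sets $y_\alpha\in\mathcal D$, $\alpha<\mu^+$, with $y_0\supseteq Z$, taking unions at limits. Given $y_\alpha$, there are $y'_\alpha\in\mathcal D$ with $y'_\alpha\supseteq Z$, a function $w_\alpha\in V$, and a condition that forces $L_Z(y'_\alpha,w_\alpha)$ and $\neg L_Z(y_\alpha,w_\alpha)$. Strengthen it to a condition $p_\alpha$ that decides the finite set $\{\zeta\in Z:\dot r_{y_\alpha}(\zeta)<w_\alpha(\zeta)\}$ to be $e_\alpha$, and let $y_{\alpha+1}=y_\alpha\cup(y'_\alpha)^{(k-1)}$. Then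
\[
p_\alpha\Vdash w_\alpha(\zeta)\le\dot r_{y_\alpha}(\zeta)\ \text{ for all }\zeta\in Z\setminus e_\alpha,\qquad p_\alpha\Vdash L_Z(y_\beta,w_\alpha)\ \text{ for all }\beta>\alpha,
\]
the latter by \eqref{eq:up}. There are only $\mu$ pairs $(p,e)$ of a condition and a finite subset of $Z$, so there is $I\subseteq\mu^+$ of size $\mu^+$ with $(p_\alpha,e_\alpha)=(p,e)$ for all $\alpha\in I$. For $\alpha<\beta$ in $I$, the single condition $p$ forces that $w_\beta(\zeta)\le\dot r_{y_\beta}(\zeta)<w_\alpha(\zeta)$ for infinitely many $\zeta\in Z\setminus e$. Since $w_\alpha,w_\beta\in V$, some $\zeta\in Z$ satisfies $w_\beta(\zeta)<w_\alpha(\zeta)$ in $V$. As $|I|=\mu^+>2^{\kappa_0}\ge2^{\aleph_0}$, this contradicts Lemma~\ref{lem:ER}.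
\end{proof}

In $V$, fix a function $\mathfrak s:[\nu]^{\aleph_0}\to\mathcal D$ such that $y^*=\mathfrak s(Z)$ is as in Lemma~\ref{lem:stab}.

\section{A principle that excludes winning tactics}\label{sec:principle}

Lemma~\ref{lem:stab} is a theorem of ZFC and cannot be contradictory by itself: for $\nu=\mu^+$, which becomes $\omega_1$, TWO has a winning 2-tactic in the extension by Example~\ref{ex:omega1}. Let us see what is missing. Let $y=\mathfrak s(Z)$ and take $B\in\mathcal D$ with $y^{(k-1)}\subseteq B$. If the restriction of $r_B$ to $Z$ were in $V$, then $w=r_B+1$ would satisfy $L_Z(B,w)$, hence $L_Z(y,w)$, so that $r_y(\zeta)\le r_B(\zeta)$ for infinitely many $\zeta\in Z$, contrary to \eqref{eq:desc}. In general, the best substitute for $r_B+1$ in $V$ is the bound that a condition $q$ can guarantee: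
\begin{equation}\label{eq:v}
v_q(\zeta)=\text{the least ordinal }\beta\text{ such that }q\Vdash\dot r_B(\zeta)<\beta\qquad(q\in P,\ \zeta\in B),
\end{equation}
which exists because $\beta=\delta$ qualifies. With $w=v_q$ the same argument produces $\zeta$, $\alpha$ and $q'\le q$ with $q'\Vdash\dot r_B(\zeta)<\dot r_y(\zeta)=\alpha<v_q(\zeta)$, that is, an improvement $v_{q'}(\zeta)<v_q(\zeta)$. This is absurd only if $q$ already minimizes the bound at $\zeta$ among a set $Q$ of conditions that contains $q'$. We do not control which $\zeta$ appears, so $q$ must minimize at infinitely many points at once. A pigeonhole argument arranges this when $Q$ is small and more than $2^{|Q|}$ points are available. Three demands result.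

\begin{itemize}
\item $P$ must be a union of small pieces $P_m$, and $q'$ must be found in the piece that contains $q$. We take $P_m=P\cap Y_m$ for an elementary submodel $Y_m$ that contains $y$, and so knows what can be forced about $\dot r_y$.
\item $Z$ is chosen by looking at the bounds $v_q$, hence after $B$, and yet $B$ must include $\mathfrak s(Z)^{(k-1)}$. So $B$ must absorb $\mathfrak s(Z)$ for every countable subset $Z$ of a large set $T$.
\item The relevant $m$ is known only after $y$, hence after $Z$. So $Z$ must serve all $m$ at once, which a countable set can do because there are only countably many $m$. This is why $\mu$ has cofinality $\omega$.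
\end{itemize}

For a regular uncountable $\theta$, $H(\theta)$ is the set of sets whose transitive closure has size below $\theta$, viewed as a structure with $\in$. We write $Y\prec H(\theta)$ if $Y$ is an elementary substructure. By the Tarski--Vaught criterion, this holds if and only if every statement $\exists u\,\varphi(u,\bar a)$ with $\bar a\in Y$ that is true in $H(\theta)$ has a witness in $Y$. Such a $Y$ contains everything definable in $H(\theta)$ from members of $Y$: the natural numbers, the entries of a finite or $\omega$-sequence in $Y$, the value $f(a)$ for $f,a\in Y$, and $f^{-1}(b)$ for injective $f\in Y$ and $b\in Y$.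

\begin{definition}\label{def:ch}
Let $\kappa_n,\mu,\nu$ be as in \eqref{eq:params}, let $\lambda$ be a cardinal with $\mu\le\lambda<\nu$, and let $\theta>\nu$ be regular. The principle $\mathrm{Ch}_\lambda(\theta)$ says that for every $x\in H(\theta)$ there are sets $Y_0\subseteq Y_1\subseteq\cdots$ and $T$ such that
\begin{enumerate}
\item[(a)] $Y_n\prec H(\theta)$ for all $n$, and $x\in Y_0$;
\item[(b)] $|Y_n\cap\lambda|\le\kappa_n$ for all $n$;
\item[(c)] $\mu\subseteq\bigcup_nY_n$;
\item[(d)] $|\nu\cap\bigcup_nY_n|\le\mu$;
\item[(e)] $T\subseteq Y_0\cap\nu$, $|T|=\mu$, and every countable subset of $T$ belongs to $Y_0$.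
\end{enumerate}
\end{definition}

The principle $\mathrm{Ch}_\lambda(\theta)$ implies $\mathrm{Ch}_\mu(\theta)$, which is the version used in this section; a larger $\lambda$ is needed only in Section~\ref{sec:alephomega}. Clauses (a)--(d) alone are free: let $Y_n$ be the closure of $\kappa_n\cup\{x\}$ under fixed Skolem functions for $H(\theta)$, a set of size $\kappa_n$. The content lies in their tension with (e): the model $Y_0$ has $\mu$ ordinals below $\nu$, with all countable subsets of $T$, but at most $\kappa_0$ ordinals below $\mu$.

\begin{theorem}\label{thm:main}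
Assume $\mathrm{Ch}_\mu(\theta)$ for some regular $\theta>2^{2^\nu}$. Then for every $k$, $P$ forces that TWO has no winning $k$-tactic on $\nu$.
\end{theorem}

\begin{proof}
Otherwise some condition forces that TWO has a winning $k$-tactic on $\nu$, and $k\ge2$ without loss of generality by Lemma~\ref{lem:mono}. Let $\dot r$ and $\mathfrak s$ be as in Section~\ref{sec:stab}. The part of the forcing relation that the models must know is recorded in the set
\[
R=\{(q,y,\zeta,\alpha):q\in P,\ y\in\mathcal D,\ \zeta\in y,\ \alpha<\delta,\ q\Vdash\dot r_y(\zeta)=\alpha\}.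
\]
The transitive closure of $x=(P,\le,\mu,\nu,\mathcal D,\mathfrak s,R)$ has size at most $\delta\le2^{2^\nu}<\theta$, so $x\in H(\theta)$. Let $Y_n$ and $T$ be given by $\mathrm{Ch}_\mu(\theta)$ for $x$. The entries of $x$ belong to $Y_0$.

\medskip
\noindent\emph{The set $B$.} Let $B=\nu\cap\bigcup_nY_n$. By (c) and (d), $|B|=\mu$, so $B\in\mathcal D$ is a legal index for $\dot r$. We claim that
\begin{equation}\label{eq:absorb}
y\in\mathcal D\cap Y_0\ \Longrightarrow\ y^{(k-1)}\subseteq B .
\end{equation}
The set $z=y^{(k-1)}$ is definable from $y$ and $\nu$, so $z\in\mathcal D\cap Y_0$, and $Y_0$ contains a bijection $f:\mu\to z$. By (c), each element of $z$ is $f(\xi)$ with $\xi\in Y_m$ for some $m$, and then $f(\xi)\in Y_m$.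

\medskip
\noindent\emph{The pieces of $P$.} Let $P_m=P\cap Y_m$. Some bijection $g:\mu\to P$ belongs to $Y_0$, and it maps $\mu\cap Y_m$ onto $P_m$. So $|P_m|\le\kappa_m$ by (b), and $P=\bigcup_mP_m$ by (c).

\medskip
\noindent\emph{The set $Z$.} Define $v_q(\zeta)$ by \eqref{eq:v} for this $B$. For $\zeta\in T\subseteq B$, record how the conditions in $P_m$ are ordered by their bounds at $\zeta$:
\[
W^m_\zeta=\{(q,q')\in P_m\times P_m:v_{q'}(\zeta)<v_q(\zeta)\}.
\]
For fixed $m$ there are at most $2^{\kappa_m}\le\kappa_{m+1}<\mu=|T|$ subsets of $P_m\times P_m$. So $\zeta\mapsto W^m_\zeta$ is not finite-to-one on $T$, and it is constant on some countably infinite $Z_m\subseteq T$. Let $Z=\bigcup_mZ_m$. By (e), $Z\in Y_0$. Hence $y=\mathfrak s(Z)$ lies in $\mathcal D\cap Y_0$, and $y^{(k-1)}\subseteq B$ by \eqref{eq:absorb}.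

\medskip
\noindent\emph{A simultaneous minimizer.} By \eqref{eq:desc} there are $q_0\in P$ and a finite $e\subseteq y$ with
\begin{equation}\label{eq:q0}
q_0\Vdash\dot r_B(\zeta)<\dot r_y(\zeta)\quad\text{for all }\zeta\in y\setminus e .
\end{equation}
Fix $m$ with $q_0\in P_m$, and let $Q=\{q\in P_m:q\le q_0\}$, which contains $q_0$. Fix $\zeta_0\in Z_m$ and choose $q^*\in Q$ with $v_{q^*}(\zeta_0)$ least. Then $(q^*,q)\notin W^m_{\zeta_0}$ for all $q\in Q$. Since $W^m_\zeta=W^m_{\zeta_0}$ for $\zeta\in Z_m$,
\begin{equation}\label{eq:min}
v_{q^*}(\zeta)\le v_q(\zeta)\quad\text{for all }q\in Q\text{ and }\zeta\in Z_m .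
\end{equation}

\medskip
\noindent\emph{An improvement inside $Q$.} In $V$ define $w:Z\to\mathrm{Ord}$ by $w(\zeta)=v_{q^*}(\zeta)$ for $\zeta\in Z_m$ and $w(\zeta)=0$ otherwise. By \eqref{eq:v}, $q^*$ forces $\dot r_B(\zeta)<w(\zeta)$ for all $\zeta$ in the infinite set $Z_m$, so $q^*\Vdash L_Z(B,w)$. By Lemma~\ref{lem:stab}, $q^*\Vdash L_Z(y,w)$. No ordinal is below $0$, so the infinitely many points provided by $L_Z(y,w)$ lie in $Z_m$. Thus there are $\zeta\in Z_m\setminus e$, an ordinal $\alpha<v_{q^*}(\zeta)$ and $q^+\le q^*$ with $(q^+,y,\zeta,\alpha)\in R$.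

The condition $q^+$ need not be in $Y_m$, and the bound $v_{q^*}(\zeta)$ cannot be used as a parameter, since it need not be in $Y_m$ either. We therefore pass to the least ordinal $\alpha_0$ such that $(q',y,\zeta,\alpha_0)\in R$ for some $q'\le q^*$. Then $\alpha_0\le\alpha$, and $\alpha_0$ is definable in $H(\theta)$ from $q^*\in P_m$, $\zeta\in T\subseteq Y_0$, and $y,R,{\le}\in Y_0$. So $\alpha_0\in Y_m$, and by elementarity such a $q'$ exists in $Y_m$. Then $q'\in P_m$ and $q'\le q^*\le q_0$, so $q'\in Q$. As $\zeta\in Z\setminus e\subseteq y\setminus e$, \eqref{eq:q0} gives $q'\Vdash\dot r_B(\zeta)<\dot r_y(\zeta)=\alpha_0$. Hence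
\[
v_{q'}(\zeta)\le\alpha_0\le\alpha<v_{q^*}(\zeta),
\]
which contradicts \eqref{eq:min}.
\end{proof}

\begin{remark}\label{rem:least}
If $\nu=\mu^{+n}$ with $1\le n<\omega$, then $\nu$ becomes $\aleph_n$ in the extension by $P$, so $\mathrm{Ch}_\mu(\theta)$ fails for regular $\theta>2^{2^\nu}$ by Theorems~\ref{thm:kosz}(i) and~\ref{thm:main}. Thus $\nu=\mu^{+\omega}$, reached in Section~\ref{sec:alephomega}, is the least possible value.
\end{remark}

\section{The principle from a 2-huge cardinal}\label{sec:huge}

Let $j:V\to M$ witness that $\kappa$ is 2-huge, and put $\lambda=j(\kappa)$ and $\Omega=j(\lambda)$. Elementarity means that $\varphi(a_1,\dots,a_l)$ holds in $V$ if and only if $\varphi(j(a_1),\dots,j(a_l))$ holds in $M$. We recall that the critical point $\kappa$ is inaccessible, that $j(\kappa)>\kappa$, and that $j$ fixes the ordinals below $\kappa$. In particular $j(\langle a_n:n<\omega\rangle)=\langle j(a_n):n<\omega\rangle$, and $j(Z)=j''Z$ for countable $Z$, where $j''Z=\{j(a):a\in Z\}$.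

The closure of $M$ gives the following. Every function from an ordinal $\gamma\le\Omega$ into $M$ belongs to $M$, and so does every subset of $M$ of size at most $\Omega$. If $A\in M$, $\gamma\le\Omega$ and $|A|\le\gamma$ in $V$, then $|A|\le\gamma$ in $M$, since a surjection from $\gamma$ onto $A$ lies in $M$. So an ordinal $\le\Omega$ that is a cardinal, or a regular cardinal, in $M$ is one in $V$. For $\gamma\le\Omega$, the models $V$ and $M$ have the same subsets of $\gamma$, so $(2^\gamma)^M=2^\gamma$ whenever $(2^\gamma)^M\le\Omega$. Consequently an ordinal $\le\Omega$ that is inaccessible in $M$ is inaccessible in $V$. Now $\lambda=j(\kappa)$ is inaccessible in $M$, hence in $V$, and then $\Omega=j(\lambda)$ is inaccessible in $M$, hence in $V$. Let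
\[
\kappa_0=\kappa,\quad\kappa_{n+1}=2^{\kappa_n},\quad\mu=\sup_n\kappa_n,\quad\lambda_n=j(\kappa_n),\quad\nu=j(\mu)=\sup_n\lambda_n .
\]
Since $\lambda>\kappa$ is inaccessible, $\mu<\lambda$, and applying $j$ gives $\nu<\Omega$. Also $\lambda_0=\lambda$, and $\lambda_{n+1}=2^{\lambda_n}$ holds in $M$, hence in $V$. Altogether $\kappa<\mu<\lambda<\nu<\Omega$, and \eqref{eq:params} holds.

To prove the principle in $V$, it suffices to find witnesses in $M$ for the images of the parameters under $j$. There is a natural candidate for the $n$th model: the substructure of $j(H(\theta))$ generated by $j''H(\theta)$ and $\lambda_n$. It includes $j''\nu$, whose countable subsets are themselves images under $j$; this gives (e). It has few ordinals below $j(\lambda)$, because these are described by functions into $\lambda$, of which there are few; this gives (b). The sets $j''\nu$ and $j''H(\theta)$ have size greater than $\lambda=j(\kappa)$, and to put them into $M$ we use closure under sequences longer than $j(\kappa)$.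

\begin{lemma}\label{lem:huge}
$\mathrm{Ch}_\lambda(\theta)$ holds, for these $\kappa_n,\mu,\nu$, for every regular $\theta$ with $\nu<\theta<\Omega$.
\end{lemma}

\begin{proof}
Let $x\in H(\theta)$ and $N=j(H(\theta))=H(j(\theta))^M$. For $f:[\kappa_n]^{<\omega}\to H(\theta)$, where $[\kappa_n]^{<\omega}$ is the set of finite subsets of $\kappa_n$, we have $j(f):[\lambda_n]^{<\omega}\to N$. Put
\[
Y_n=\{j(f)(a):f:[\kappa_n]^{<\omega}\to H(\theta),\ a\in[\lambda_n]^{<\omega}\},\qquad T=j''\nu .
\]
Since $\Omega$ is inaccessible, $|H(\theta)|^{\kappa_n}<\Omega$. So $Y_n$ and $T$ are subsets of $M$ of size below $\Omega$, and $\langle Y_n:n<\omega\rangle$ and $T$ belong to $M$. We verify in $M$ the clauses of Definition~\ref{def:ch} with $\kappa_n,\mu,\lambda,\nu,H(\theta),x$ replaced by $\lambda_n,\nu,j(\lambda),j(\nu),N,j(x)$. The cardinality bounds are by cardinals below $\Omega$, so they may be computed in $V$; and $Y_n\prec N$ means the same in $V$ and in $M$. Constant functions show that $j''H(\theta)\subseteq Y_0$.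

\emph{The chain.} Extend $f:[\kappa_n]^{<\omega}\to H(\theta)$ to $f'$ on $[\kappa_{n+1}]^{<\omega}$ by the value $\emptyset$. Then $j(f')(a)=j(f)(a)$ for $a\in[\lambda_n]^{<\omega}$, so $Y_n\subseteq Y_{n+1}$.

(a) Let $j(f_1)(a_1),\dots,j(f_l)(a_l)\in Y_n$. We first arrange that the $a_i$ are equal. Let $a=\bigcup_ia_i$, and let $s_i\subseteq|a|$ be the set of positions of the elements of $a_i$ in the increasing enumeration of $a$. For $b\in[\kappa_n]^{<\omega}$ with $|b|=|a|$, let $b[s_i]$ be the set of elements of $b$ in the positions in $s_i$, and let $f_i'(b)=f_i(b[s_i])$; for other $b$ let $f_i'(b)=\emptyset$. Since $j$ fixes $s_i$ and $|a|$, we get $j(f'_i)(a)=j(f_i)(a[s_i])=j(f_i)(a_i)$. So assume $a_i=a$ for all $i$, and suppose that $N\models\exists u\,\varphi(u,j(f_1)(a),\dots,j(f_l)(a))$. For $b\in[\kappa_n]^{<\omega}$ let $g(b)$ be a witness to $\exists u\,\varphi(u,f_1(b),\dots,f_l(b))$ in $H(\theta)$ if there is one, and $\emptyset$ otherwise. By elementarity, $j(g)$ selects witnesses in $N$ in the same way for $j(f_1),\dots,j(f_l)$, so $j(g)(a)\in Y_n$ is a witness. By the Tarski--Vaught criterion, $Y_n\prec N$.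 Also $j(x)\in j''H(\theta)\subseteq Y_0$.

For (b) and (d), let $\gamma<\theta$ be an infinite cardinal. If $j(f)(a)\in j(\gamma)$, replace the values of $f$ outside $\gamma$ by $0$; this does not change $j(f)(a)$. Counting the pairs $(f,a)$ with $f:[\kappa_n]^{<\omega}\to\gamma$ gives
\begin{equation}\label{eq:count}
|Y_n\cap j(\gamma)|\le\gamma^{\kappa_n}\cdot\lambda_n .
\end{equation}

(b) As $\lambda$ is inaccessible and $\kappa_n<\lambda$, we have $\lambda^{\kappa_n}=\lambda\le\lambda_n$. So $|Y_n\cap j(\lambda)|\le\lambda_n$ by \eqref{eq:count}.

(c) Let $f(\{\beta\})=\beta$ for $\beta<\kappa_n$, and $f(b)=\emptyset$ if $|b|\ne1$. Then $j(f)(\{\alpha\})=\alpha$ for $\alpha<\lambda_n$. So $\lambda_n\subseteq Y_n$ and $\nu\subseteq\bigcup_nY_n$.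

(d) We have $j(\nu)=\sup_ij(\lambda_i)$. Since $\kappa_n<\lambda_i$, $\lambda_i^{\kappa_n}\le2^{\lambda_i}=\lambda_{i+1}$, so $|Y_n\cap j(\lambda_i)|\le\lambda_{i+1}\cdot\lambda_n<\nu$ by \eqref{eq:count}. The union over $i$ and $n$ has size at most $\nu$.

(e) We have $T\subseteq j(\nu)$ and $T\subseteq j''H(\theta)\subseteq Y_0$. The restriction of $j$ to $\nu$ is a bijection onto $T$ that lies in $M$, so $|T|=\nu$ in $M$. A subset $Z\subseteq T$ that is countable in $M$ is countable in $V$, so $Z=j''Z_0=j(Z_0)$ for a countable $Z_0\subseteq\nu$. As $Z_0\in H(\theta)$, we get $Z\in Y_0$.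

So $M$ satisfies that witnesses to (a)--(e) exist for the images of $\langle\kappa_n\rangle,\mu,\lambda,\nu,\theta,x$. By elementarity, witnesses exist in $V$ for the parameters themselves.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $\theta=(2^{2^\nu})^+$, which is regular and below the inaccessible $\Omega$. By Lemma~\ref{lem:huge}, $\mathrm{Ch}_\lambda(\theta)$ holds, hence $\mathrm{Ch}_\mu(\theta)$. By Theorem~\ref{thm:main}, in the extension by $P={}^{<\omega}\mu$ TWO has no winning $k$-tactic on $S=\nu$ for any $k$. The consistency statement follows by the usual formalization of forcing.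
\end{proof}

\section{Failure exactly from $\aleph_\omega$ on}\label{sec:alephomega}

In the model just obtained, $\nu$ lies above $\lambda$, which is far larger than $\aleph_\omega$. To bring $\nu$ down, we first collapse the cardinals between $\mu^+$ and $\lambda$, and show that the principle survives. Keep the notation of Section~\ref{sec:huge} and assume GCH. Then $\lambda_n=\lambda^{+n}$ and $\nu=\lambda^{+\omega}$, so only $\omega$ cardinals lie between $\lambda$ and $\nu$; likewise $\kappa_n=\kappa^{+n}$ and $\mu=\kappa^{+\omega}$.

Let $\mathbb L=\mathrm{Col}(\mu^+,{<}\lambda)$ be the L\'evy collapse: its conditions are the functions $p$ with $|p|\le\mu$, $\mathrm{dom}(p)\subseteq\lambda\times\mu^+$ and $p(\alpha,\xi)<\alpha$, ordered by reverse inclusion. The standard facts, for inaccessible $\lambda$, are these. A descending sequence of length at most $\mu$ has a lower bound, its union; therefore $\mathbb L$ adds no new sequences of length at most $\mu$ of elements of $V$. The forcing has size $\lambda^\mu=\lambda$ and has the $\lambda$-c.c. The generic filter adds a surjection from $\mu^+$ onto each nonzero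 $\alpha<\lambda$. Let $K\subseteq\mathbb L$ be generic. In $V[K]$ the cardinals $\le\mu^+$ and $\ge\lambda$ are preserved and $\lambda=\mu^{++}$. There are no new subsets of $\kappa_n$, so $2^{\kappa_n}=\kappa_{n+1}$, and \eqref{eq:params} still holds.

We also recall how forcing acts on $H(\theta)$, for regular $\theta$ with $\mathbb L\in H(\theta)$.
\begin{enumerate}
\item[(F1)] $H(\theta)^{V[K]}=\{\tau^K:\tau\in H(\theta)^V\text{ is an }\mathbb L\text{-name}\}$.
\item[(F2)] For each formula $\varphi$, the relation ``$p$ forces that $H(\theta)$ of the extension satisfies $\varphi(\bar\tau)$,'' for names $\bar\tau\in H(\theta)^V$, is definable in $H(\theta)^V$ from $\mathbb L$. It is given by the usual recursive definition of forcing, in which, by (F1), quantifiers range over names in $H(\theta)^V$. We write it $p\Vdash^*\varphi(\bar\tau)$.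
\item[(F3)] For names $\bar\tau\in H(\theta)^V$ there is a name $\sigma\in H(\theta)^V$ with $1\Vdash^*\exists u\,\varphi(u,\bar\tau)\to\varphi(\sigma,\bar\tau)$. Indeed, take a maximal antichain of conditions $a$ that force either $\neg\exists u\,\varphi$ or $\varphi(\sigma_a,\bar\tau)$ for some $\sigma_a\in H(\theta)^V$, and mix the $\sigma_a$; the result is in $H(\theta)^V$ since $|\mathbb L|<\theta$ and $\theta$ is regular.
\end{enumerate}

The natural candidates for the models in $V[K]$ are the sets $X_n[K]$ of values of names in ground-model witnesses $X_n$. The danger is that $X_n[K]$ has more ordinals below $\mu$ than $X_n$. A name for such an ordinal is essentially a function on an antichain of $\mathbb L$, and there are $\lambda$ of these, so we must know that $X_n\cap\lambda$ is small. This is where $\mathrm{Ch}_\lambda$ is needed in place of $\mathrm{Ch}_\mu$.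

\begin{lemma}\label{lem:collapse}
In $V[K]$, $\mathrm{Ch}_\mu(\theta)$ holds for every regular $\theta$ with $\nu<\theta<\Omega$, with the same $\kappa_n,\mu,\nu$.
\end{lemma}

\begin{proof}
Such a $\theta$ is regular in $V$, and $\mathbb L\in H(\theta)^V$. Let $x\in H(\theta)^{V[K]}$, say $x=\dot x^K$ with $\dot x\in H(\theta)^V$. Work in $V$. Let $\mathfrak N_i$ be the set of functions from a maximal antichain of $\mathbb L$ into $\lambda_i$. By the $\lambda$-c.c., a member of $\mathfrak N_i$ is a subset of $\mathbb L\times\lambda_i$ of size below $\lambda$, so $|\mathfrak N_i|\le\lambda_i^{<\lambda}$. We have $\lambda_i^{<\lambda}=\lambda_i$: for a cardinal $\gamma<\lambda$, a function from $\gamma$ to the regular cardinal $\lambda_i$ maps into some $\eta<\lambda_i$, and for infinite $\eta$ GCH gives $|\eta|^\gamma\le\max(|\eta|,\gamma)^+\le\lambda_i$. Fix injections $b_i:\mathfrak N_i\to\lambda_i$. Apply Lemma~\ref{lem:huge} to $(\dot x,\mathbb L,\langle b_i\rangle,\langle\lambda_i\rangle)\in H(\theta)$ to obtain witnesses $X_n$ and $T$ for $\mathrm{Ch}_\lambda(\theta)$. In $V[K]$ let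
\[
Y_n=\{\tau^K:\tau\in X_n\text{ is an }\mathbb L\text{-name}\}.
\]
Then $Y_n\subseteq Y_{n+1}$. Also $X_n\subseteq Y_n$, since $a\in X_n$ implies $\check a\in X_n$; this gives (c).

(a) Suppose that $H(\theta)^{V[K]}\models\exists u\,\varphi(u,\bar\tau^K)$ with $\bar\tau\in X_n$. By (F2), the existence of $\sigma$ as in (F3) is a statement of $H(\theta)^V$ with parameters $\mathbb L,\bar\tau\in X_n$, so such a $\sigma$ exists in $X_n$, and $\sigma^K\in Y_n$ is a witness. Thus $Y_n\prec H(\theta)^{V[K]}$, and $x=\dot x^K\in Y_0$.

For (b) and (d) we show that in $V[K]$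
\begin{equation}\label{eq:names}
|Y_n\cap\lambda_i|\le|X_n\cap\lambda_i| .
\end{equation}
For $g\in\mathfrak N_i$ let $g^K=g(a)$, where $a$ is the unique element of $\mathrm{dom}(g)\cap K$. Let $\tau\in X_n$ be a name with $\tau^K\in\lambda_i$. The conditions that force either $\tau\notin\lambda_i$ or $\tau=\xi$ for a specific $\xi<\lambda_i$ are dense. So there is $g\in\mathfrak N_i$ such that each $a\in\mathrm{dom}(g)$ forces $\tau\notin\lambda_i$ or forces $\tau=g(a)$. By (F2) and elementarity, such a $g$ exists in $X_n$, and $\tau^K=g^K$. Hence $|Y_n\cap\lambda_i|\le|\mathfrak N_i\cap X_n|$. Finally $b_i\in X_n$ maps $\mathfrak N_i\cap X_n$ injectively into $X_n\cap\lambda_i$.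

(b) By \eqref{eq:names} with $i=0$, $|Y_n\cap\mu|\le|Y_n\cap\lambda|\le|X_n\cap\lambda|\le\kappa_n$.

(d) By \eqref{eq:names} and clause (d) for the $X_n$, each $Y_n\cap\lambda_i$ has size at most $\mu$, and $\nu\cap\bigcup_nY_n$ is the union of these countably many sets.

(e) $T\subseteq X_0\cap\nu\subseteq Y_0\cap\nu$, and $|T|=\mu$ in $V[K]$. A countable subset of $T$ in $V[K]$ lies in $V$ and is countable there, since there are no new $\omega$-sequences; so it belongs to $X_0\subseteq Y_0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
The cardinal $\Omega$ remains inaccessible in $V[K]$: it remains regular as $|\mathbb L|<\Omega$, and for $\gamma<\Omega$ each subset of $\gamma$ in $V[K]$ is determined by a ground-model function from $\gamma$ to the power set of $\mathbb L$, of which there are $((2^\lambda)^{|\gamma|})^V<\Omega$. So in $V[K]$ the regular cardinal $\theta=(2^{2^\nu})^+$ is below $\Omega$. Let $G$ be generic over $V[K]$ for $P={}^{<\omega}\mu$. By Lemma~\ref{lem:collapse} and Theorem~\ref{thm:main}, applied in $V[K]$, TWO has no winning $k$-tactic on $\nu$ in $V[K][G]$ for any $k$.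

In $V[K]$ we have $\lambda_n=\mu^{+(n+2)}$, so $\nu=\mu^{+\omega}$. In $V[K][G]$ the ordinal $\mu$ is countable and the cardinals above $\mu$ are preserved, so $\mu^{+n}$ becomes $\aleph_n$ for $n\ge1$, and $\nu=\aleph_\omega$. By Lemma~\ref{lem:mono}, TWO has no winning $k$-tactic on any $S$ with $|S|\ge\aleph_\omega$. For infinite $S$ with $|S|<\aleph_\omega$, Theorem~\ref{thm:kosz}(i), applied in $V[K][G]$, gives a winning 2-tactic.
\end{proof}

\begin{thebibliography}{9}

\bibitem{OPT2}
\emph{Open Problems in Topology II},
\texttt{https://carmamaths.org/\allowbreak resources/\allowbreak jon/\allowbreak Preprints/\allowbreak Books/\allowbreak Open\%20Probs\%20in\%20Top/\allowbreak open2.pdf}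

\end{thebibliography}
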